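# One circle against many disjoint disks: the constant $\frac13$

## Main theorem: the value is $\frac13$, in every dimension

Throughout, balls (disks when $d=2$) are closed and have positive radius, and a sphere is a Euclidean $(d-1)$-sphere in $\mathbb R^d$ (a circle when $d=2$). A ball is *inside* a sphere $C$ if it lies in the open interior of $C$, *outside* if it lies in the open exterior, and *met* by $C$ if it intersects $C$.

**Main Theorem.** Let $d\ge 2$.

(A) *Lower bound.* For every $\varepsilon>0$ there is $n_0$ such that for every family $\mathcal F$ of $n>n_0$ disjoint balls in $\mathbb R^d$ there is a sphere $C$ that meets at most $\varepsilon n$ balls of $\mathcal F$ and has at least $(\frac13-\varepsilon)n$ balls inside and at least $(\frac13-\varepsilon)n$ balls outside. Consequently one of its two sides contains at least $(\frac12-\varepsilon)n$ balls.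

(B) *Upper bound.* Let $L\ge 3$ and $m\ge 1$. There is a family of $n=Lm$ disjoint balls in $\mathbb R^d$ such that for every sphere $C$ at least one of the following holds.

1. The interior of $C$ contains at most $m=n/L$ balls.
2. There is $j\in\{0,\dots,L\}$ such that the interior contains at most $jm+2(L-j)$ balls and the exterior contains at most $(L-j)m+2j$ balls.

(C) *The constant.* Consider the constants $c$ with the following property: for every $\varepsilon>0$ there is $n_0$ such that for every family of $n>n_0$ disjoint balls in $\mathbb R^d$ there is a sphere whose interior and whose exterior each contain at least $(c-\varepsilon)n$ balls. The supremum of these constants is exactly $\frac13$, and $c=\frac13$ has the property. In the families of (B) with $L=3$, every sphere has a side containing at most $\frac n3+4$ balls.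

(D) *Unequal sides.* For every $\alpha\in(\frac14,\frac13]$, the largest $\beta$ such that one can always get $(\alpha-o(1))n$ balls on one side and $(\beta-o(1))n$ balls on the other is exactly $\beta=\frac12$. In the families of (B) with $L=4$, if both sides of $C$ contain more than $\frac n4+8$ balls, then each side contains at most $\frac n2+4$ balls.

The question behind the theorem is the planar one. We are given $n$ disjoint disks, with radii as different as we please, and we draw one circle. Disks cut by the circle are lost; the others are inside or outside. How large a fraction of the $n$ disks can we always keep on *both* sides? It is known that $\frac14 n-o(n)$ on each side is always possible, and the problem, posed in the paper at https://core.ac.uk/download/pdf/82133574.pdf, asks for the best constant in place of $\frac14$. Part (C) with $d=2$ answers it: $\frac13$. The dimension plays no role in the argument, so we keep $d$ general; think of $d=2$ at the board.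

Note the two kinds of loss. For the family of all disks with a given circle, the two side-counts add up to $n$ minus the number of met disks. Part (A) says we may make the number of met disks negligible *and* keep a third on each side. Part (B) says that one cannot do better than a third, and its families force this by making almost any attempt at a better balance cut many disks.

A small example of the vocabulary: for the unit circle $C$ in the plane, the disk of radius $\frac12$ about $0$ is inside, the disk of radius $\frac12$ about $(3,0)$ is outside, and the disk of radius $\frac12$ about $(\frac12,0)$, which touches $C$ at $(1,0)$, is met. Since balls are connected, a ball that is not met lies on the same side as its centre. We use this constantly.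

We write $S(p,r)$ for the sphere with centre $p$ and radius $r$, and $\operatorname{int}C$, $\operatorname{ext}C$ for its open sides.

## Points, rows, towers and necklaces

**Points.** Suppose first that the disks are replaced by $n$ distinct points. Choose $p$ off the finitely many perpendicular bisectors of pairs of points. Then the distances from $p$ to the points are all different, so growing a circle around $p$ picks up the points one at a time, and we can stop with exactly $\lfloor n/2\rfloor$ points inside and no point on the circle. For points the constant is $\frac12$; everything below is about the disks that get cut.

**A row.** Take unit disks with centres $(3i,0)$, $i=1,\dots,n$, with $n$ even. Disk $i$ lies in $\{3i-1\le|x|\le 3i+1\}$, so $S(0,\frac{3n}2+\frac32)$ has exactly $n/2$ disks inside, $n/2$ outside, and meets none.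

**A tower.** Take disks with centres $(4^i,0)$ and radii $\frac14 4^i$, $i=1,\dots,n$, with $n$ even. Disk $i$ lies in $\{\frac34 4^i\le|x|\le\frac54 4^i\}$, and $\frac54 4^i<3\cdot 4^i=\frac34 4^{i+1}$, so the disks are disjoint. The circle $S(0,2\cdot 4^{n/2})$ again gives $n/2$ against $n/2$ with no disk met. What the tower teaches is that there may be no single scale at which the family "lives": if we rescale so that the largest disk has radius $1$, then all but a bounded number of the disks lie within any prescribed distance of the origin.

**A necklace.** Take disks of radius $\frac1n$ centred at the $n$-th roots of unity, $n\ge2$. Neighbouring centres are at distance $2\sin(\pi/n)\ge 4/n$, so the disks are disjoint. Now grow circles about $p=0$. If $|r-1|\le\frac1n$, the circle $S(0,r)$ meets *every* disk; for all other $r$, one side contains no disk at all. So the growing process from the points case can fail completely if $p$ is badly chosen.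

## Where halving stops, and why a third is natural

The first thing to try is exactly the points argument: pick a generic $p$, grow a sphere around it until half of the *centres* are inside, and hope that few balls are met. The necklace shows one danger, a bad $p$. But there is a second danger that no choice of $p$ can cure.

Suppose we had a *cluster*: a family of $m$ disks inside a tiny disk, such that every circle of radius at least $1$ has, apart from a bounded number of disks, only disks of the cluster on *one* of its sides (the rest being met). Put three such clusters at mutual distances at least $3$, so $n=3m$. A circle whose interior contains disks of two different clusters has radius at least $1$. Each of the three clusters then has a main side, and one of the two sides of the circle is the main side of at most one cluster. That side contains at most $m$ disks and a bounded number more. If instead the interior contains disks of only one cluster, it contains at most $m$ disks. Either way some side has at most about $n/3$ disks.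

Such clusters exist; constructing them is the proof of (B). With the bound $m+4$ of part (C), the failure of halving is quantitative. If $n=3m$ is even and a circle through no centre has $\frac{3m}2$ centres on each side, then on the poorer side at most $m+4$ of those centres belong to disks that are not met, so the circle meets at least $\frac m2-4=\frac n6-4$ disks. Halving the centres is always possible; keeping the disks is not.

Seen from far away, the three clusters are three point masses of weight $\frac13$. This suggests how to get the lower bound too. Look at the family through a limit measure $\mu$ of its centres, and choose the scale so that no point carries mass more than some $s$. If spheres around $p$ have mass at most $s$, then a growing ball that first reaches mass $\ge s$ has mass between $s$ and $2s$, leaving at least $1-2s$ outside. We want $1-2s\ge s$, and the best such $s$ is $\frac13$. So the plan for (A) has three parts: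

1. zoom in so that the limit measure has no atom heavier than $\frac13$ at a finite point;
2. show that a sphere of limit measure zero meets only $o(n)$ balls;
3. choose $p$ so that every sphere around $p$ has limit measure at most $\frac13$, and grow.

## Zooming: a limit measure without heavy atoms

We recall the tools. Let $X=\mathbb R^d\cup\{\infty\}$ be the one-point compactification of $\mathbb R^d$ (homeomorphic to a $d$-sphere), a compact metrizable space. Probability measures $\mu_k$ on $X$ *converge weakly* to $\mu$ if $\int f\,d\mu_k\to\int f\,d\mu$ for all continuous $f:X\to\mathbb R$. Two textbook facts will be used. First, every sequence of Borel probability measures on a compact metrizable space has a weakly convergent subsequence whose limit is a probability measure. Second (the portmanteau theorem), if $\mu_k\to\mu$ weakly, then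
$$\mu(U)\le\liminf_k\mu_k(U)\ \text{ for } U \text{ open},\qquad \limsup_k\mu_k(K)\le\mu(K)\ \text{ for } K\text{ closed}.$$

Proof of (A). **Step 1: set up a contradiction.** If the statement holds for some $\varepsilon$, it holds for all larger ones, so if it fails, it fails for some $\varepsilon\in(0,\frac13)$. Fix this $\varepsilon$. Then there are families $\mathcal F_k$ of $n_k\to\infty$ disjoint balls for which no sphere as required exists. We may assume $n_k\ge 4$.

**Step 2: normalize the scale.** The purpose is to prevent more than a third of the centres from collapsing to a point in the limit. Let $B_k$ be a closed ball of smallest radius containing at least $n_k/3$ of the centres of $\mathcal F_k$. It exists: there are finitely many sets of at least $n_k/3$ centres, each has a smallest enclosing ball, and we take the smallest of these. The centres are distinct because the balls are disjoint, and $n_k/3>1$, so $B_k$ contains at least two distinct points and its radius is positive. A similarity of $\mathbb R^d$ maps balls to balls, spheres to spheres, and preserves "inside", "outside", "met" and disjointness. So we may apply one and assume that $B_k=B$ is the closed unit ball centred at $0$, for every $k$.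

**Step 3: pass to the limit.** Let $\mu_k$ be the uniform probability measure on the $n_k$ centres, viewed on $X$. After passing to a subsequence, $\mu_k\to\mu$ weakly for a probability measure $\mu$ on $X$. Two facts hold.

(a) $\mu(\{z\})\le\frac13$ for every $z\in\mathbb R^d$. Indeed, the closed ball of radius $\frac12$ about $z$ is smaller than $B_k$, so by minimality it contains fewer than $n_k/3$ centres. Hence the open ball $U$ of radius $\frac12$ about $z$ has $\mu_k(U)<\frac13$ for all $k$, and $\mu(\{z\})\le\mu(U)\le\liminf\mu_k(U)\le\frac13$.

(b) $\mu(B)\ge\frac13$. Indeed $\mu_k(B)\ge\frac13$ for all $k$, and $B$ is closed, so $\mu(B)\ge\limsup\mu_k(B)\ge\frac13$.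

Nothing is claimed about $\mu(\{\infty\})$ beyond its consequence $\mu(\{\infty\})\le\frac23$, and this bound can be attained. Take the tower. A ball containing at least $N=\lceil n/3\rceil$ centres with lowest index $i$ contains a centre of index at least $i+N-1$, so its radius is at least $\frac12(4^{i+N-1}-4^i)$, which is smallest for $i=1$. So the minimal ball has the segment from $(4,0)$ to $(4^N,0)$ as a diameter, and after normalization the centre with index $i$ sits at
$$\Bigl(\frac{4^i-\frac12(4^N+4)}{\frac12(4^N-4)},\,0\Bigr).$$
For $i=N-s$ the first coordinate is close to $2\cdot4^{-s}-1$, and for $i=N+s$ it is close to $2\cdot 4^{s}-1$. So all but a bounded number of the first $N$ centres lie in any given neighbourhood of $(-1,0)$, and all but a bounded number of the others lie outside any given bounded set. The limit is $\frac13\delta_{(-1,0)}+\frac23\delta_\infty$. Without the zoom, at the scale of the largest disk, the limit would have been $\delta_0$, one atom of mass $1$, about which a limit argument can say nothing.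

## A sphere of limit measure zero meets few balls

**Claim 1.** If $C=S(p,r)$ satisfies $\mu(C)=0$, then the number of balls of $\mathcal F_k$ met by $C$ is $o(n_k)$, and the numbers of balls of $\mathcal F_k$ inside and outside $C$ are at least $(\mu(\operatorname{int}C)-o(1))n_k$ and $(\mu(\operatorname{ext}C)-o(1))n_k$ respectively, where $\infty$ is counted in $\operatorname{ext}C$.

Notice that $C$ is fixed and does not depend on $k$.

**Step 1: large met balls are few, by volume.** Fix $\eta>0$. Suppose a ball of $\mathcal F_k$ of radius at least $\eta$ contains a point $z\in C$. Then it contains a ball of radius exactly $\eta$ that contains $z$ (slide a ball of radius $\eta$ centred at $z$ towards the big ball's centre, by distance $\eta$, or by less if the big centre is reached before). This small ball lies within distance $2\eta$ of $z$, hence in the ball of radius $r+2\eta$ about $p$. The small balls obtained from different members of $\mathcal F_k$ are disjoint. Comparing volumes, there are at most $((r+2\eta)/\eta)^d$ of them, a bound independent of $k$.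

**Step 2: small met balls have centres near $C$.** A ball of radius less than $\eta$ met by $C$ has its centre in
$$C_\eta=\{x\in\mathbb R^d:\ \bigl||x-p|-r\bigr|\le\eta\},$$
because $\bigl||x-p|-r\bigr|$ is the distance from $x$ to $C$. So there are at most $n_k\mu_k(C_\eta)$ of them.

**Step 3: combine.** The fraction of balls met is at most $n_k^{-1}((r+2\eta)/\eta)^d+\mu_k(C_\eta)$. The set $C_\eta$ is compact, hence closed in $X$. Letting $k\to\infty$, the limsup of the fraction is at most $\mu(C_\eta)$. As $\eta\to0$ the sets $C_\eta$ decrease to $C$, so $\mu(C_\eta)\to\mu(C)=0$. Hence the fraction of met balls tends to $0$.

**Step 4: count the two sides.** Both $\operatorname{int}C$ and $\operatorname{ext}C$ (with $\infty$) are open in $X$. So at least $(\mu(\operatorname{int}C)-o(1))n_k$ centres are in $\operatorname{int}C$, and likewise for $\operatorname{ext}C$. All but $o(n_k)$ of the corresponding balls are not met, and a ball that is not met lies on the side of its centre. This proves Claim 1. $\square$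

It therefore suffices to find one sphere $C$ with
$$\mu(C)=0,\qquad \mu(\operatorname{int}C)\ge\tfrac13-\tfrac\varepsilon2,\qquad \mu(\operatorname{ext}C)\ge\tfrac13-\tfrac\varepsilon2. \tag{1}$$
For then Claim 1 says that for all large $k$ the sphere $C$ meets at most $\varepsilon n_k$ balls of $\mathcal F_k$ and has at least $(\frac13-\varepsilon)n_k$ inside and as many outside, contrary to the choice of $\mathcal F_k$.

## Growing a sphere from a generic centre

The necklace warns us about the choice of $p$: for the uniform measure on the unit circle and $p=0$, the mass of the growing disk jumps from $0$ to $1$ at once. The next claim says that almost every $p$ avoids this.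

**Claim 2.** For Lebesgue-almost every $p\in\mathbb R^d$, every sphere centred at $p$ has $\mu$-measure at most $\frac13$.

**Step 1: almost no pair of distinct points is equidistant from $p$.** For fixed $x\ne y$ in $\mathbb R^d$, the set of $p$ with $|x-p|=|y-p|$ is a hyperplane, hence Lebesgue-null. The set of triples $(x,y,p)$ with $x\ne y$ and $|x-p|=|y-p|$ is Borel, so Fubini's theorem, applied to the product of $\mu\times\mu$ (restricted to $\mathbb R^d\times\mathbb R^d$) and Lebesgue measure, gives for almost every $p$
$$(\mu\times\mu)\{(x,y)\in\mathbb R^d\times\mathbb R^d:\ x\ne y,\ |x-p|=|y-p|\}=0. \tag{2}$$

**Step 2: a sphere about such a $p$ carries at most one atom.** Fix $p$ with (2), and let $S$ be a sphere centred at $p$ with $\mu(S)>0$. Any two distinct points of $S$ form a pair as in (2), so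
$$\int_S\mu(S\setminus\{x\})\,d\mu(x)=0 .$$
The integrand is nonnegative and $\mu(S)>0$, so $\mu(S\setminus\{x\})=0$ for some $x\in S$. Hence $\mu(S)=\mu(\{x\})\le\frac13$ by (a). $\square$

Now we grow. **Step 3: define the mass function.** A probability measure has at most countably many atoms, and a countable set is Lebesgue-null. So we can choose $p\in\mathbb R^d$ that satisfies Claim 2 and is not an atom of $\mu$. For $r\ge0$ let
$$F(r)=\mu(\{x\in\mathbb R^d:\ |x-p|\le r\}).$$
This $F$ is nondecreasing, right-continuous, $F(0)=\mu(\{p\})=0$, and for $r>0$ its jump is $F(r)-F(r^-)=\mu(S(p,r))\le\frac13$. Moreover $B$ is contained in the closed ball of radius $|p|+1$ about $p$, so (b) gives $F(|p|+1)\ge\frac13$.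

**Step 4: cross the level $\frac13$.** Let $r^*=\inf\{r\ge 0:F(r)\ge\frac13\}$, which is at most $|p|+1$. By right-continuity $F(r^*)\ge\frac13$, so $r^*>0$ because $F(0)=0$. For $r<r^*$ we have $F(r)<\frac13$, so $F(r^{*-})\le\frac13$. The jump at $r^*$ is at most $\frac13$, so
$$\tfrac13\le F(r^*)\le\tfrac23 .$$

**Step 5: move off the atoms of $F$.** The spheres $S(p,r)$ for different $r$ are disjoint, so at most countably many $r$ have $\mu(S(p,r))>0$. By right-continuity we can therefore choose $r>r^*$ so close to $r^*$ that $\mu(S(p,r))=0$ and $F(r)\le\frac23+\frac\varepsilon2$. Put $C=S(p,r)$. Then
$$\mu(\operatorname{int}C)=F(r)\ge\tfrac13,\qquad \mu(\operatorname{ext}C)=1-F(r)\ge\tfrac13-\tfrac\varepsilon2 ,$$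
where the second equality counts $\infty$ in the exterior. This is (1), and the main statement of (A) is proved.

**Step 6: the last sentence of (A).** At most $\varepsilon n$ balls are met, so the two sides together contain at least $(1-\varepsilon)n$ balls, and one of them contains at least $\frac{(1-\varepsilon)n}2\ge(\frac12-\varepsilon)n$. $\blacksquare$

The mass at infinity needed no special care: it always lies outside, and fact (b) alone guarantees that the growing ball reaches mass $\frac13$ at a finite radius.

## Building a cluster that large spheres cannot divide

For (B) we need the cluster of the heuristic: a tiny family of $m$ balls such that any sphere of radius at least $1$ has at most two of them away from one main side. At the scale of the cluster such a sphere is almost a hyperplane, so let us first see which clusters hyperplanes cannot divide. In tests we may use hyperplanes as stand-ins for large spheres: with $H=\{\langle x,v\rangle=0\}$ and $|v|=1$, the open balls of radius $R$ centred at $Rv$ increase to the half-space $\{\langle x,v\rangle>0\}$ as $R\to\infty$. So any compact subset of that half-space is in the interior of $S(Rv,R)$ for large $R$, and the other open half-space is always in its exterior. The same holds for translates of $H$.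

The natural first design uses widely different scales: $D_k$ lies in a shell $\{a_k\le|x|\le b_k\}$ with $b_k<a_{k+1}$. If all the $D_k$ are centred on one ray, in direction $u$, this fails: the hyperplane $\langle x,u\rangle=c$ with $b_k<c<a_{k+1}$ puts $D_1,\dots,D_k$ on one side and the others on the other side, because $D_i$ projects onto $[a_i,b_i]$ along $u$. So the directions must vary.

Varying the directions alone is not enough. Take $d=2$, directions $u_k$ spread evenly around the circle, and $D_k$ with centre $2a_ku_k$ and radius $a_k$. For a line through $0$ with unit normal $v$, the disk $D_k$ is not met when $2a_k|\langle v,u_k\rangle|>a_k$, that is, when $u_k$ makes an angle less than $60^\circ$ with $v$ or $-v$. So about one third of the disks lie on each side of the line, and the cluster is divided.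

The cure is to make each ball enormous compared with its distance from the origin: radius $r_k=a_k/\tau$ with $\tau$ tiny. Seen from the origin, $D_k$ then fills almost the whole half-space $\{\langle x,u_k\rangle>0\}$. The model computation: the centre of $D_k$ is $tu_k$ with $t=a_k+r_k=(1+\tau)r_k$, and its distance from the hyperplane through $0$ with unit normal $v$ is $t|\langle v,u_k\rangle|$. If $|\langle v,u_k\rangle|\le\kappa$ with $(1+\tau)\kappa<1$, this is less than $r_k$, and $D_k$ is cut. Only a ball with $u_k$ very close to $\pm v$ escapes, and if the lines $\mathbb Ru_k$ are distinct, $\kappa<1$ can be chosen so that at most one ball escapes. What remains is to survive two perturbations: the sphere is curved, and it misses the origin by some distance $\delta$. Here are the parameters that pay for both.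

**Step 1: directions and $\kappa$.** Choose unit vectors $u_1,\dots,u_m\in\mathbb R^d$, pairwise non-parallel (so $u_k\neq\pm u_l$ for $k\ne l$), which is possible since $d\ge2$. Choose $\kappa\in(0,1)$ such that for every unit vector $v$ at most one index $k$ has $|\langle v,u_k\rangle|>\kappa$. If $m=1$, any $\kappa\in(0,1)$ works. If $m\ge2$, let $\theta_0\in(0,\frac\pi2]$ be the minimum angle between two of the lines $\mathbb Ru_k$ and put $\kappa=\cos(\theta_0/2)$. If $|\langle v,u_k\rangle|>\kappa$ and $|\langle v,u_l\rangle|>\kappa$, then suitable signs make $\pm u_k$ and $\pm u_l$ both at angle less than $\theta_0/2$ from $v$, so they are at angle less than $\theta_0$ from each other, and $k=l$.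

**Step 2: $\tau$.** Choose $\tau\in(0,\frac12)$ so small that
$$(1+\tau)\,\frac{\kappa+\tau}{1-\tau}+\tau<1. \tag{3}$$
This is possible because the left side tends to $\kappa<1$ as $\tau\to0$.

**Step 3: one leg.** Define positive numbers, for $k=1,\dots,m$, by
$$r_k=\frac{a_k}\tau,\qquad b_k=a_k+2r_k,\qquad a_{k+1}=2b_k .$$
All of them are proportional to $a_1$, and we scale $a_1$ so that $b_m=\tau$. Let $D_k$ be the ball with centre $(a_k+r_k)u_k$ and radius $r_k$. By the triangle inequality
$$D_k\subset\{a_k\le|x|\le b_k\}. \tag{4}$$
Since $b_k<a_{k+1}$, the balls $D_1,\dots,D_m$ are disjoint, and all lie in the ball of radius $\tau$ about $0$.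

An example in the plane with $m=2$: let $u_1=(1,0)$ and $u_2=(0,1)$. Then $\theta_0=\frac\pi2$ and $\kappa=\frac{\sqrt2}2\approx0.707$. With $\tau=0.05$ the left side of (3) is about $0.887$, so this $\tau$ is allowed. Then $r_k=20a_k$, $b_k=41a_k$, $a_2=82a_1$, and $b_2=3362\,a_1=0.05$.

**Step 4: the family.** Take points $z_1,\dots,z_L\in\mathbb R^d$ with mutual distances at least $3$, and put a translate $z_i+D_1,\dots,z_i+D_m$ at each $z_i$. We call this *leg $i$*. Since $2\tau<1$, balls in different legs are disjoint, so we have $Lm$ disjoint balls.

## Spheres of radius at least one and a single leg

**Lemma 1.** Let $C=S(y,R)$ with $R\ge1$. For each leg there is a side of $C$, its *main side*, such that at most two balls of the leg lie on the other side of $C$.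

Translate so that the leg is at the origin, and let $\delta=\bigl||y|-R\bigr|$, the distance from $0$ to $C$. The idea is that $\delta$ singles out one scale. Balls at smaller scales are so close to $0$ that $C$ does not reach them; balls at larger scales see $C$ as if it passed through $0$, and the model computation applies.

**Step 1: $C$ far from the leg.** If $\delta>b_m$, the ball of radius $b_m$ about $0$ does not meet $C$. It contains the leg, so the whole leg is on one side, which we call the main side. From now on $\delta\le b_m=\tau$.

**Step 2: the balls below the scale of $\delta$.** Let $k_0$ be the least $k$ with $b_k\ge\delta$. For $k<k_0$, (4) puts $D_k$ in the ball of radius $b_k<\delta$ about $0$. This ball does not meet $C$, so $D_k$ lies on the side of $C$ containing $0$. We call that side the main side. (If $\delta=0$, then $k_0=1$, there is no such $k$, and we choose the main side arbitrarily.)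

**Step 3: the sphere is nearly flat here.** We have $|y|\ge R-\delta\ge1-\tau\ge\frac12$. So $w:=2|y|\ge1$, and $v:=y/|y|$ is defined.

**Step 4: the balls above the scale of $\delta$ are cut, with at most one exception.** Let $k>k_0$ with $|\langle v,u_k\rangle|\le\kappa$. We show that $C$ meets the open ball $\operatorname{int}D_k$. Let $q=tu_k$ with $t=a_k+r_k$ be the centre of $D_k$; note $t\le b_k\le b_m=\tau$. Then
$$\operatorname{dist}(q,C)=\bigl||q-y|-R\bigr|\le\bigl||q-y|-|y|\bigr|+\bigl||y|-R\bigr|=\bigl||q-y|-|y|\bigr|+\delta. \tag{5}$$
For the first term, $|q-y|^2-|y|^2=t^2-2t|y|\langle u_k,v\rangle$, and $|q-y|\ge|y|-t$. Therefore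
$$\bigl||q-y|-|y|\bigr|=\frac{\bigl|t^2-2t|y|\langle u_k,v\rangle\bigr|}{|q-y|+|y|}\le t\cdot\frac{t+\kappa w}{w-t}.$$
The function $w\mapsto\frac{t+\kappa w}{w-t}$ has derivative $-\frac{(1+\kappa)t}{(w-t)^2}<0$ for $w>t$, so it is decreasing there. Since $t\le\tau<1\le w$, its value is at most its value at $w=1$:
$$\bigl||q-y|-|y|\bigr|\le t\cdot\frac{t+\kappa}{1-t}\le t\cdot\frac{\kappa+\tau}{1-\tau}. \tag{6}$$
For the second term in (5), the gap between scales gives
$$\delta\le b_{k_0}<a_{k_0+1}\le a_k=\tau r_k. \tag{7}$$
Finally $t=a_k+r_k=(1+\tau)r_k$. Inserting (6) and (7) in (5) and using (3),
$$\operatorname{dist}(q,C)\le r_k\Bigl[(1+\tau)\frac{\kappa+\tau}{1-\tau}+\tau\Bigr]<r_k .$$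
So $C$ contains a point of $\operatorname{int}D_k$, and $D_k$ lies on neither side of $C$.

**Step 5: count.** The balls with $k<k_0$ are on the main side. The balls with $k>k_0$ and $|\langle v,u_k\rangle|\le\kappa$ are on neither side. So the only balls that can lie on the non-main side are $D_{k_0}$ and the at most one $D_k$ with $|\langle v,u_k\rangle|>\kappa$. $\square$

It is worth matching the terms of (3) with their causes. The model computation is $(1+\tau)\kappa<1$; the passage from $\kappa$ to $\frac{\kappa+\tau}{1-\tau}$ pays for curvature, and the last $\tau$ pays for the sphere missing the origin by $\delta$.

## Counting over $L$ separated legs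

**Proof of (B).** Let $C=S(y,R)$ be any sphere. If its interior contains balls from at most one leg, it contains at most $m$ balls, and alternative 1 holds.

Otherwise the interior contains points of two different legs. Such points are at distance at least $3-2\tau\ge2$, while any two points in the interior are at distance less than $2R$. So $R\ge1$, and Lemma 1 applies to every leg. Let $j$ be the number of legs whose main side is the interior. The interior contains at most $m$ balls from each of these $j$ legs and at most $2$ from each of the other $L-j$, in total at most $jm+2(L-j)$. The exterior contains at most $m$ balls from each of the $L-j$ other legs and at most $2$ from each of the $j$ legs, in total at most $(L-j)m+2j$. This is alternative 2. $\blacksquare$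

## Three legs give $\frac13$, four legs give $\frac12$

**Proof of (C).** Take $L=3$, so $n=3m$. We claim that every sphere has a side with at most $m+4=\frac n3+4$ balls. If $m=1$ this is trivial, since $n=3\le5$. Let $m\ge2$. Under alternative 1 the interior has at most $m$ balls. Under alternative 2, if $j=1$ the interior has at most $m+4$ balls, and if $j=0$ it has at most $6\le m+4$; if $j=2$ the exterior has at most $m+4$ balls, and if $j=3$ it has at most $6\le m+4$.

Now let $c>\frac13$ and put $\varepsilon=\frac12(c-\frac13)$, so $c-\varepsilon=\frac13+\varepsilon$. If $c$ had the property, then for all large $m$ some sphere would have at least $(\frac13+\varepsilon)3m=m+3\varepsilon m$ of our balls on each side. For $m>\frac4{3\varepsilon}$ this exceeds $m+4$, a contradiction. So no $c>\frac13$ has the property, while $c=\frac13$ has it by (A). The supremum is exactly $\frac13$, for disks in the plane and for balls in every dimension $d\ge2$. $\blacksquare$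

**Proof of (D).** Take $L=4$, so $n=4m$, and suppose both sides of $C$ contain more than $\frac n4+8=m+8$ balls. Alternative 1 is excluded. In alternative 2 the interior bound is $8$ for $j=0$ and $m+6$ for $j=1$, and the exterior bound is $m+6$ for $j=3$ and $8$ for $j=4$; all are excluded. So $j=2$, and each side contains at most $2m+4=\frac n2+4$ balls.

Let $\alpha\in(\frac14,\frac13]$. The sphere in (A) has at least $(\frac12-\varepsilon)n$ balls on one side and at least $(\frac13-\varepsilon)n\ge(\alpha-\varepsilon)n$ on the other, so $\beta=\frac12$ is always achieved. Suppose some $\beta>\frac12$ were too. Choose $\varepsilon>0$ with $\alpha-\varepsilon>\frac14$ and $\beta-\varepsilon>\frac12$. For large $n=4m$, the families with $L=4$ would admit a sphere with at least $(\alpha-\varepsilon)n>\frac n4+8$ balls on one side and at least $(\beta-\varepsilon)n>\frac n2+4$ on the other. Both sides then exceed $\frac n4+8$, so each has at most $\frac n2+4$ balls, a contradiction. $\blacksquare$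

## Fat convex bodies of bounded ply

In the proof of (A), the shape of the balls entered in two places only: in the volume count of Claim 1 and in the remark that the centres are distinct. This allows more general bodies. A *convex body* here is a compact convex set with nonempty interior. It is *$\lambda$-fat* if it contains a ball of radius $\operatorname{diam}(K)/\lambda$. For example, a ball is $2$-fat; a unit square in the plane has diameter $\sqrt2$ and contains a disk of radius $\frac12$, so it is $2\sqrt2$-fat; a rectangle of sides $1$ and $h<1$ contains only disks of radius at most $\frac h2$, so it needs $\lambda\ge 2\sqrt{1+h^2}/h$, which is large when $h$ is small. A family has *ply at most $q$* if no point lies in more than $q$ of its members. Disjoint bodies have ply $1$; the intervals-times-square family $[i,i+1]\times[0,1]$, $i=1,\dots,n$, has ply $2$ for $n\ge2$.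

**Theorem 2.** The statement (A) remains true, with the same constant $\frac13$, if the disjoint balls are replaced by $\lambda$-fat convex bodies in $\mathbb R^d$ forming a family of ply at most $q$. Here $n_0$ depends on $\varepsilon,d,\lambda,q$. The constant is sharp.

Sharpness is (C): a ball of radius $\operatorname{diam}(K)/\lambda$ in $K$ has diameter at most $\operatorname{diam}(K)$, so only $\lambda\ge2$ can occur, and for every $\lambda\ge2$ and $q\ge1$ the families of (B) are allowed.

**Step 1: replace centres by representatives.** Fix $\varepsilon\in(0,\frac13)$ and suppose there are counterexamples $\mathcal F_k$ with $n_k\to\infty$ and fixed $d,\lambda,q$. Choose a point in each body, its representative, and count representatives with multiplicity. At most $q$ of them coincide at any point, because all those bodies contain the point. So for $n_k>3q$ a ball containing at least $n_k/3>q$ representatives contains two distinct ones, and the smallest such ball $B_k$ has positive radius. Similarities preserve convexity, $\lambda$-fatness and ply, so we normalize $B_k$ to the closed unit ball $B$ about $0$ as before. With $\mu_k$ the normalized counting measure of the representatives, facts (a) and (b) follow by the same arguments.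

**Step 2: Claim 1 for bodies.** Let $\mu(C)=0$, $C=S(p,r)$, and fix $\eta>0$. Suppose a body $K$ with $\operatorname{diam}K\ge\eta$ contains a point $z\in C$. Apply the homothety with centre $z$ and ratio $\eta/\operatorname{diam}K\le1$. The image of $K$ lies in $K$ by convexity. It contains $z$ and has diameter $\eta$, so it lies within distance $\eta$ of $z$, hence in the ball of radius $r+\eta$ about $p$. It contains a ball of radius $\frac{\eta}{\operatorname{diam}K}\cdot\frac{\operatorname{diam}K}\lambda=\frac\eta\lambda$. Choose one such ball in each of these bodies. Each point lies in at most $q$ of the chosen balls. If there are $M$ of them, comparing volumes gives $M(\eta/\lambda)^d\le q(r+\eta)^d$, so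
$$M\le q\Bigl(\frac{(r+\eta)\lambda}\eta\Bigr)^d ,$$
a bound independent of $k$. A body of diameter less than $\eta$ met by $C$ has its representative within distance $\eta$ of $C$, that is, in $C_\eta$, so there are at most $n_k\mu_k(C_\eta)$ of these. As before, the fraction of met bodies has limsup at most $\mu(C_\eta)$ for every $\eta>0$, hence tends to $0$. A body that is not met is connected, so it lies on the side of its representative, and the two side-counts follow as in Step 4 of Claim 1.

**Step 3: the rest.** Claim 2 and the growing argument use only $\mu$ and the facts (a) and (b), so they produce a sphere satisfying (1) word for word. Claim 1 for bodies then gives the contradiction, and the last sentence of (A) follows from the bound on the number of met bodies exactly as before. $\blacksquare$
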